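# The spectral radius and the average stretch of a random matrix on an orbit of $O(n)$

## 1. The inequality $\Lambda(\nu)\ge R(\nu)$ on the simplest orbits

Fix an integer $n\ge 2$. Let $M(n,n)$ be the space of real $n\times n$ matrices, $\mu$ the rotation-invariant probability measure on the unit sphere $S^{n-1}\subset\mathbb R^n$, $\|\cdot\|$ the Euclidean norm, and $\rho(M)$ the spectral radius of $M$, that is, the largest modulus of an eigenvalue. A Borel probability measure $\nu$ on $M(n,n)$ is *orthogonally invariant* if $\nu(QA)=\nu(A)$ for every $Q\in O(n)$ and every Borel set $A\subset M(n,n)$. Consider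
$$R(\nu)=\int_{M(n,n)}\int_{S^{n-1}}\ln\|Mx\|\,d\mu(x)\,d\nu(M),\qquad \Lambda(\nu)=\int_{M(n,n)}\ln\rho(M)\,d\nu(M),$$
where we assume throughout that the integrands are $\nu$-integrable, so both integrals are finite. The number $R(\nu)$ is the mean logarithmic stretch of a random vector, and $\Lambda(\nu)$ is the mean logarithm of the largest eigenvalue modulus. The following question is posed in "Recent Results about Stable Ergodicity" (https://shub.ccny.cuny.edu/articles/Recent%20results%20about%20stable%20ergodicity.pdf): is there a constant $C(n)>0$, perhaps $1$, depending on $n$ alone, such that $\Lambda(\nu)\ge C(n)R(\nu)$ for all such $\nu$?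

The first guess is $C(n)=1$. Let us test it.

Recall that $O(n)$ carries a unique probability measure invariant under left and right translations, its Haar measure. Throughout, $Q$ denotes a Haar distributed matrix and $u$ (or $x$) a uniform point of the sphere; if $e$ is a fixed unit vector, then $Qe$ is uniform. The basic example of an orthogonally invariant measure is the law of $QM$ for a fixed $M$, the *orbit measure* of $M$.

**Multiples of orthogonal matrices.** Let $\nu_s$ be the law of $sQ$, $s>0$. Then $\Lambda(\nu_s)=R(\nu_s)=\ln s$, so the guess holds with equality. This family also shows that no constant other than $1$ can work: $\ln s\ge C\ln s$ with $s>1$ gives $C\le 1$, and with $s<1$ it gives $C\ge1$. So the only possible positive answer is $C(n)=1$.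

**Rank one.** Let $M=ab^T\ne0$. Then $QM=(Qa)b^T$ has the single possibly nonzero eigenvalue $b^TQa$, so $\rho(QM)=|b^TQa|$, which has the law of $\|a\|\,|b^Tu|$. On the other side $\|Mu\|=\|a\|\,|b^Tu|$. The two random variables have the same law.

**A single matrix.** Without averaging over the orbit there is nothing to hope for. The matrix $e_1e_2^T$ is nilpotent, so $\ln\rho=-\infty$, while $E\ln\|e_1e_2^Tu\|=E\ln|u_2|$ is finite. The average over $Q$ has to be used.

**The $2\times2$ case by hand.** Let $A$ be an invertible $2\times2$ matrix with singular values $a\ge b>0$. Writing $A=U\,\mathrm{diag}(a,b)V^T$ (singular value decomposition), $QA$ is conjugate to $(V^TQU)\,\mathrm{diag}(a,b)$, and $V^TQU$ is again Haar. So we may take $A=\mathrm{diag}(a,b)$. If $a=b$ then $\rho(QA)=\|Au\|=a$ always. Let $a>b$. Since $|\det QA|=ab$, we always have $\rho(QA)\ge\sqrt{ab}$. Fix $t$ with $\sqrt{ab}<t\le a$. With probability $\frac12$ each, $Q$ is a rotation or a reflection, with uniform angle $\theta$.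

If $Q$ is a rotation, the characteristic polynomial is $\lambda^2-\tau\lambda+ab$ with $\tau=(a+b)\cos\theta$. If the roots are real, $|\tau|=\rho+ab/\rho$, and $x\mapsto x+ab/x$ increases on $x\ge\sqrt{ab}$, so $\rho<t$ exactly when $|\tau|<t+ab/t$. If the roots are complex, $\rho=\sqrt{ab}<t$ and $|\tau|<2\sqrt{ab}\le t+ab/t$. So in all cases $\rho<t$ if and only if $|\cos\theta|<\sin\alpha$, where $\sin\alpha=\frac{t^2+ab}{(a+b)t}$.

If $Q$ is a reflection, the polynomial is $\lambda^2-\tau\lambda-ab$ with $\tau=(a-b)\cos\theta$. The roots have opposite signs, $|\tau|=\rho-ab/\rho$, and $x-ab/x$ increases. So $\rho<t$ if and only if $|\cos\theta|<\sin\beta$, where $\sin\beta=\frac{t^2-ab}{(a-b)t}$.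

Finally, $\|Au\|<t$ if and only if $|u_1|<\sin\varphi$ with $\sin^2\varphi=\frac{t^2-b^2}{a^2-b^2}$. All three angles are in $[0,\pi/2]$; the sines are at most $1$ because $(t-a)(t-b)\le0$, $(t-a)(t+b)\le0$ and $t\le a$. Since $P(|\cos\theta|<\sin\alpha)=\frac2\pi\alpha$, we get
$$P(\rho(QA)<t)=\tfrac12\cdot\tfrac2\pi(\alpha+\beta),\qquad P(\|Au\|<t)=\tfrac2\pi\varphi .$$
Factoring differences of squares,
$$(a+b)^2t^2-(t^2+ab)^2=(a^2-t^2)(t^2-b^2)=(a-b)^2t^2-(t^2-ab)^2,$$
so $\cos\alpha\cos\beta=\frac{(a^2-t^2)(t^2-b^2)}{(a^2-b^2)t^2}$, while $\sin\alpha\sin\beta=\frac{t^4-a^2b^2}{(a^2-b^2)t^2}$. Subtracting,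
$$\cos(\alpha+\beta)=\frac{a^2+b^2-2t^2}{a^2-b^2}=1-2\sin^2\varphi=\cos2\varphi .$$
Both $\alpha+\beta$ and $2\varphi$ lie in $[0,\pi]$, so $\alpha+\beta=2\varphi$. Hence
$$P(\rho(QA)<t)=P(\|Au\|<t)\ \text{ if } t>\sqrt{|\det A|},\qquad P(\rho(QA)<t)=0\ \text{ if }t\le\sqrt{|\det A|} \tag{1.1}$$
(for $t>a$ both probabilities are $1$). In words, $\rho(QA)$ has the law of $\max(\|Au\|,|\det A|^{1/2})$.

So for $n=2$ more is true than the guess: on each orbit the *distribution functions* are ordered. Both components of $O(2)$ are needed for this. Indeed $\alpha>\beta$ for $\sqrt{ab}<t<a$, because $(t^2+ab)(a-b)-(t^2-ab)(a+b)=2b(a^2-t^2)>0$; hence $\alpha>\varphi$, and for rotations alone the ordering fails at these $t$.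

## 2. Theorems A, B, C, and how the tail inequality gives Theorem A

Write $\mathbf 1[\cdot]$ for an indicator, and let $N(B)$ be the number of eigenvalues $\lambda$ of $B$, with multiplicity, with $|\lambda|\ge1$. Thus $\rho(B)<1$ means $N(B)=0$. If $N(B)=1$ for a real matrix $B$, the outside eigenvalue is real, since nonreal ones come in conjugate pairs; we call it $\lambda_1$.

**Definition (the map $A'_u$).** For $A\in GL_n(\mathbb R)$ and a unit vector $u$, let $A'_u:u^\perp\to(Au)^\perp$ be $A$ followed by orthogonal projection onto $(Au)^\perp$. We identify both spaces isometrically with $\mathbb R^{n-1}$ and let $Q'$ be Haar on $O(n-1)$.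

The law of the spectrum of $Q'A'_u$ does not depend on the identifications: changing them replaces $A'_u$ by $O_1A'_uO_2$ with $O_1,O_2$ orthogonal, and $Q'O_1A'_uO_2$ is conjugate to $O_2Q'O_1A'_u$. In orthonormal bases starting with $u$ and $Au/\|Au\|$, the matrix of $A$ is block upper triangular with diagonal blocks $\|Au\|$ and $A'_u$, so $|\det A'_u|=|\det A|/\|Au\|$. For example, if $n=2$ then $A'_u$ is the scalar $\pm|\det A|/\|Au\|$.

**Theorem A.** Let $\nu$ be as in Section 1. Then $\Lambda(\nu)\ge R(\nu)$. If a constant $C>0$ satisfies $\Lambda(\nu)\ge CR(\nu)$ for all such $\nu$, then $C=1$.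

**Theorem B.** For $A\in GL_n(\mathbb R)$, $n\ge2$,
$$P\big(\rho(QA)<1\big)=E_u\Big[\mathbf 1[\|Au\|<1]\;P_{Q'}\Big(N(Q'A'_u)=0,\ \text{or}\ N(Q'A'_u)=1\ \text{and}\ |\lambda_1|<\tfrac1{\|Au\|}\Big)\Big],\tag{2.1}$$
where $\lambda_1$ is the eigenvalue of $Q'A'_u$ with $|\lambda_1|\ge1$. Hence, for every $M\in M(n,n)$ and $t>0$,
$$P(\rho(QM)<t)\le P(\|Mu\|<t).\tag{2.2}$$

**Theorem C.** For $M\neq0$,
$$E\ln\rho(QM)\ \ge\ E\ln\max(\|Mu\|,|\det M|^{1/n})\ \ge\ E\ln\|Mu\|,$$
and the first inequality is an equality when $n=2$. Moreover $\Lambda(\nu)=R(\nu)$ if and only if $\nu$-almost every $M$ has rank one or is a nonzero multiple of an orthogonal matrix.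

So the answer to the question is yes, with $C(n)=1$ and no other constant. The hard part is the identity (2.1), and Sections 3–9 are about it. First we see that it suffices for Theorem A.

**Step 1: from (2.1) to (2.2).** The purpose is to scale, and to remove invertibility. For invertible $A$ and $t>0$ apply (2.1) to $A/t$ and bound the inner probability by $1$: $P(\rho(QA)<t)\le P(\|Au\|<t)$. For singular $M$ choose invertible $M_\varepsilon\to M$. The spectral radius is continuous, so $\mathbf 1[\rho(QM)<t]\le\liminf\mathbf 1[\rho(QM_\varepsilon)<t]$, and similarly $\limsup\mathbf 1[\|M_\varepsilon u\|<t]\le\mathbf 1[\|Mu\|\le t]$. By Fatou's lemma, used twice,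
$$P(\rho(QM)<t)\le\liminf P(\rho(QM_\varepsilon)<t)\le\limsup P(\|M_\varepsilon u\|<t)\le P(\|Mu\|\le t).$$
Use this at $t'<t$: $P(\rho(QM)<t')\le P(\|Mu\|\le t')\le P(\|Mu\|<t)$. Let $t'\uparrow t$.

**Step 2: logarithmic means on one orbit.** The purpose is to turn (2.2) into an inequality of expectations. Let $M\ne0$ and let $\sigma>0$ be its operator norm. For a random variable $0\le X\le\sigma$ we have $\ln\sigma-\ln X=\int_0^\sigma\mathbf 1[X<t]\frac{dt}t$, hence
$$E\ln X=\ln\sigma-\int_0^\sigma P(X<t)\,\frac{dt}t\in[-\infty,\infty).\tag{2.3}$$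
Both $\rho(QM)$ and $\|Mu\|$ lie in $[0,\sigma]$, so (2.2) gives
$$E_Q\ln\rho(QM)\ \ge\ E_u\ln\|Mu\|\qquad(M\ne0).\tag{2.4}$$
The right side is finite: if $v$ is a unit vector with $\|Mv\|=\sigma$ (a top right singular vector), then $\|Mu\|\ge\sigma|\langle v,u\rangle|$, and $\langle v,u\rangle$ has the law of $u_1$, whose density is a constant times $(1-s^2)^{(n-3)/2}$ on $(-1,1)$. Against it $\ln|s|$ is integrable: at $0$ the singularity is logarithmic, and at $\pm1$ the function $\ln|s|$ vanishes to first order, while the density is at worst $(1-s^2)^{-1/2}$.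

**Step 3: proof of Theorem A.** The purpose is to integrate (2.4) over $\nu$. Finiteness of the integrals forces $\nu(\{0\})=0$. By invariance, $(Q,M)\mapsto QM$ maps Haar$\,\times\,\nu$ to $\nu$. So $\ln\rho(QM)$ is integrable for Haar$\,\times\,\nu$, and by Fubini $\Lambda(\nu)=\int E_Q\ln\rho(QM)\,d\nu(M)$. Also $R(\nu)=\int E_u\ln\|Mu\|\,d\nu(M)$. So (2.4) gives $\Lambda(\nu)\ge R(\nu)$. The statement about $C$ was proved in Section 1 with the measures $\nu_s$. $\square$

In Sections 3–8 the dimension $n\ge1$ is arbitrary, $A\in GL_n(\mathbb R)$ is fixed, and $[n]=\{1,\dots,n\}$.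

## 3. Haar frames and the exchange symmetry of flag radii

**Definition (flag radii).** For $K=[k_1,\dots,k_n]\in O(n)$ write, by Gram–Schmidt, $AK=K'T$ with $K'=K'(K)\in O(n)$ and $T=T(K)$ upper triangular with positive diagonal entries $r_1,\dots,r_n$. These are the flag radii of $A$ for the frame $K$.

The factors depend smoothly on $K$, and $r_1\cdots r_j=\|Ak_1\wedge\dots\wedge Ak_j\|$ is the volume of the parallelepiped spanned by $Ak_1,\dots,Ak_j$; it depends only on $\mathrm{span}(k_1,\dots,k_j)$. As $O(n)$ is compact, the $r_j$ stay in a compact subset of $(0,\infty)$. For $n=2$, $A=\mathrm{diag}(a,b)$ and $k_1=(\cos\theta,\sin\theta)$ we have $r_1=\sqrt{a^2\cos^2\theta+b^2\sin^2\theta}$ and $r_2=|ab|/r_1$.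

Let $K$ be Haar. Given $k_1=u$, the vectors $k_2,\dots,k_n$ form a Haar frame of $u^\perp$. The first step of Gram–Schmidt yields $r_1=\|Au\|$ and replaces $Ak_j$ by its projection $A'_uk_j$. So, conditionally on $k_1=u$, the numbers $(r_2,\dots,r_n)$ are the flag radii of $A'_u$ for a Haar frame. This is how $A'_u$ will enter.

The law of $(r_1,\dots,r_n)$ is not symmetric, but it becomes symmetric after an explicit reweighting. The planar case comes first.

**Lemma 1.** Let $X$ be an isomorphism of Euclidean planes, $d=|\det X|$, $u$ uniform on the unit circle, $\rho_1=\|Xu\|$, $\rho_2=d/\rho_1$. For bounded Borel $\Phi$ on $(0,\infty)^2$,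
$$E[\Phi(\rho_1,\rho_2)\rho_1^{-1}]=E[\Phi(\rho_2,\rho_1)\rho_1^{-1}].$$

*Proof.* Let $y$ be uniform on the unit circle of the target and $\hat u=X^{-1}y/\|X^{-1}y\|$. For a linear isomorphism $L$ of planes, the map of directions $y\mapsto Ly/\|Ly\|$ is a diffeomorphism of circles with Jacobian $|\det L|/\|Ly\|^2$. With $L=X^{-1}$ the Jacobian is $d^{-1}\|X^{-1}y\|^{-2}$. Moreover $\rho_1(\hat u)=\|X\hat u\|=1/\|X^{-1}y\|$, so the Jacobian equals $\rho_1(\hat u)^2/d$. Changing variables $u=\hat u(y)$,
$$E_u\big[\Phi(\rho_1,\rho_2)\rho_1^{-1}\big]=E_y\Big[\Phi(\rho_1(\hat u),\rho_2(\hat u))\,\frac{\rho_1(\hat u)}{d}\Big].$$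
The singular values of $X^{-1}$ are those of $X$ divided by $d$ (in dimension two, $\{1/a,1/b\}=\{b/d,a/d\}$). So $\|X^{-1}y\|$ has the law of $\rho_1/d$, and $(\rho_1(\hat u),\rho_2(\hat u))$ has the law of $(d/\rho_1,\rho_1)=(\rho_2,\rho_1)$. The right side is therefore $E[\Phi(\rho_2,\rho_1)\rho_2/d]=E[\Phi(\rho_2,\rho_1)\rho_1^{-1}]$. $\square$

**Lemma 2.** For $w\in S_n$ and bounded Borel $\Phi$,
$$E\Big[\Phi(r_1,\dots,r_n)\prod_a r_a^{a-w(a)}\Big]=E\big[\Phi(r_{w(1)},\dots,r_{w(n)})\big].$$

*Proof.* Let $\tilde\gamma$ be the law of $(r_1,\dots,r_n)$ multiplied by the density $\prod_jr_j^{-(n-j)}$. We claim that $\tilde\gamma$ is invariant under permutations of the coordinates. It suffices to treat the transposition of $a$ and $a+1$. Condition on all $k_j$ with $j\ne a,a+1$. Then $k_a$ is uniform on the unit circle of a plane $P$. The $r_j$ with $j\ne a,a+1$ are now fixed, since $r_1\cdots r_j$ depends only on $\mathrm{span}(k_1,\dots,k_j)$, and for $j\ge a+1$ this span contains all of $P$. Let $X$ be $A|_P$ followed by projection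 orthogonal to $A\,\mathrm{span}(k_1,\dots,k_{a-1})$; it is an isomorphism of $P$ onto a plane, because $A$ is invertible. Gram–Schmidt gives $r_a=\|Xk_a\|$ and $r_ar_{a+1}=|\det X|$. The part of the density involving $r_a,r_{a+1}$ is
$$r_a^{-(n-a)}r_{a+1}^{-(n-a-1)}=(r_ar_{a+1})^{-(n-a-1)}\,r_a^{-1},$$
whose first factor is constant under the conditioning. Lemma 1 says exactly that the weight $r_a^{-1}$ makes the conditional law of $(r_a,r_{a+1})$ symmetric. This proves the claim.

Now put $\Psi(r)=\Phi(r)\prod_ar_a^{n-w(a)}$. Since $(n-w(a))-(n-a)=a-w(a)$, the left side of the lemma is $\int\Psi\,d\tilde\gamma$. By the claim it equals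
$$\int\Psi(r_{w(1)},\dots,r_{w(n)})\,d\tilde\gamma=\int\Phi(r_{w(1)},\dots,r_{w(n)})\prod_ar_{w(a)}^{n-w(a)}\,d\tilde\gamma ,$$
and $\prod_ar_{w(a)}^{n-w(a)}=\prod_jr_j^{n-j}$ cancels the density of $\tilde\gamma$. $\square$

## 4. A signed count of invariant flags

Gram–Schmidt suggests the following way to reach the spectrum of $QA$. If $QA$ preserves a flag, then in an adapted frame $K$ it is block triangular, and its diagonal blocks are built from $T(K)$. We compute the expected number of such flags with weights. Without signs an absolute value of a polynomial would have to be averaged; with suitable signs a polynomial remains.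

**Definition (flags of type $b$).** Let $b=(b_1,\dots,b_m)$ be a composition of $n$ with all $b_i\in\{1,2\}$. A flag of type $b$ is a chain $0=F_0\subset F_1\subset\dots\subset F_m=\mathbb R^n$ with $\dim F_i-\dim F_{i-1}=b_i$. Let $H=\prod O(b_i)\subset O(n)$, block diagonally. A frame $K$ spans a flag by taking its first $b_1+\dots+b_i$ columns for $F_i$, and two frames span the same flag if and only if they differ by right multiplication by $H$. So the space of flags is $Fl_b=O(n)/H$.

For example, if $b=(1,2)$ a flag is a line in $\mathbb R^3$.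

If $B=QA$ preserves $F\in Fl_b$, let $B_i$ be the induced map on $F_i/F_{i-1}$ (a matrix up to conjugation) and
$$J=\prod_{i<j}\ \prod_{\alpha\in\mathrm{spec}B_i,\ \beta\in\mathrm{spec}B_j}(1-\beta/\alpha)\in\mathbb R .$$
It is real because the spectra are closed under conjugation. We use the same formula for $J$ for any invertible real blocks $B_1,\dots,B_m$. Let $A_i=A_i(K)$ be the diagonal blocks of $T(K)$.

**Lemma 3.** Let $G(B_1,\dots,B_m)$ be a Borel function on $\prod_iGL_{b_i}(\mathbb R)$, bounded on compact sets and invariant under conjugation of each $B_i$. Then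
$$E_Q\sum_{F:\,QAF=F}\operatorname{sgn}(J)\,G=E_{K,Q_1,\dots,Q_m}\big[G\,J\big],\qquad B_i=Q_iA_i(K)\ \text{on the right},\tag{4.1}$$
with independent Haar $K\in O(n)$ and $Q_i\in O(b_i)$.

**Step 1: almost surely the spectrum is simple.** This makes the sum on the left finite. Replacing $A$ by its singular value decomposition as in Section 1, we may assume for this step that $A$ is a positive diagonal matrix. If $Q$ is the permutation matrix of an $n$-cycle, the characteristic polynomial of $QA$ is $\lambda^n-\det A$; if one of its entries $1$ is changed to $-1$, it is $\lambda^n+\det A$. Both have distinct roots, and the two choices of $Q$ have determinants of opposite sign, so they lie in the two components of $O(n)$. The discriminant of the characteristic polynomial of $QA$ is therefore a real-analytic function of $Q$ that does not vanish identically on either component, and its zero set is null. For simple spectrum, every invariant subspace is a sum of real eigenlines and of planes belonging to conjugate pairs, so there are finitely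 many invariant flags. Also then $J\ne0$.

**Step 2: parametrizing the pairs $(Q,F)$ with $QAF=F$.** The purpose is to see that for given $F$ the matrices $Q$ form a copy of $H$. First, how do $K'$ and $A_i$ change when $K$ is replaced by $Kh$, $h=\mathrm{diag}(h_i)\in H$? We have $AKh=K'Th$, and $Th$ is block upper triangular with diagonal blocks $A_ih_i$. Write $A_ih_i=h_i'\tilde T_i$ by Gram–Schmidt and $h'=\mathrm{diag}(h'_i)\in H$. Then $h'^{-1}Th$ is block upper triangular with diagonal blocks $\tilde T_i$, hence upper triangular with positive diagonal. By uniqueness of Gram–Schmidt,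
$$K'(Kh)=K'(K)h',\qquad A_i(Kh)=\tilde T_i=h_i'^{-1}A_i(K)h_i.\tag{4.2}$$
Now $QA$ preserves the flag $KH$ if and only if $K^{-1}QAK=(K^{-1}QK')T$ is block upper triangular. As $T$ is upper triangular and invertible, this holds if and only if $D:=K^{-1}QK'$ is block upper triangular, and an orthogonal block upper triangular matrix is block diagonal. So the condition is $D\in H$. In that case $Q=KDK'^{-1}$, and $K^{-1}QAK=DT$ has diagonal blocks $B_i=D_iA_i$. By (4.2), replacing $K$ by $Kh$ with $Q$ fixed replaces $D$ by $h^{-1}Dh'$; as $h,h'$ do not depend on $D$, this preserves Haar measure in $D$.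

**Step 3: the area formula.** The purpose is to convert the sum over flags into an integral, given a Jacobian computed in Step 4. Recall: if $\psi:V\to W$ is a smooth map of manifolds of equal dimension with smooth positive measures and $f\ge0$ is Borel on $V$, then
$$\int_W\sum_{v\in\psi^{-1}(w)}f(v)\,dw=\int_Vf\,|\mathrm{Jac}\,\psi|\,dv .$$
Indeed, the critical set contributes $0$ on the right, and by Sard's theorem its image is null, so it affects only a null set of $w$ on the left. Off it, $V$ splits into countably many Borel pieces, each inside an open set on which $\psi$ is a diffeomorphism onto its image, where this is the change of variables formula.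

Over an open $U\subset Fl_b$ with a smooth section $F\mapsto K_F\in O(n)$ put
$$\psi_U:U\times H\to O(n),\qquad\psi_U(F,D)=K_FDK'(K_F)^{-1}.$$
By Step 2, for each $F\in U$ the map $D\mapsto\psi_U(F,D)$ is a bijection onto $\{Q:QAF=F\}$. Equip $Fl_b$ with its invariant probability and $H$, $O(n)$ with Haar probability. In Step 4 we show $|\mathrm{Jac}\,\psi_U|=|J|$. Since $Fl_b$ is compact, it can be partitioned into finitely many Borel sets, each inside such a $U$. Apply the area formula over each of these sets and add: for every Borel function $g\ge0$ of the blocks that is invariant under conjugations,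
$$E_Q\sum_{F:\,QAF=F}g=\int_{Fl_b}\int_Hg\,|J|\,dD\,dF=E_{K,D}\big[g\,|J|\big],$$
with blocks $B_i=D_iA_i(K)$. For the last equality, the inner integral may be computed with any representative $K$ of $F$: by (4.2), $D_iA_i(Kh)=D_ih_i'^{-1}A_ih_i$ is conjugate to $(h_iD_ih_i'^{-1})A_i$, and $D\mapsto hDh'^{-1}$ preserves Haar measure. And $KH$ has the invariant law when $K$ is Haar.

The blocks $D_iA_i(K)$ range over a compact subset of $\prod GL_{b_i}(\mathbb R)$, where $J$ and $G$ are bounded. So we may take $g=(G\operatorname{sgn}J)^+$ and $g=(G\operatorname{sgn}J)^-$ and subtract. As $\operatorname{sgn}(J)|J|=J$, this is (4.1).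

**Step 4: the Jacobian is $|J|$.** Fix $(F_0,D_0)$ and $K_0$ with $F_0=K_0H$. For another section $K_Fh(F)$, (4.2) gives $K_Fh\,D\,K'(K_Fh)^{-1}=K_F(hDh'^{-1})K'(K_F)^{-1}$, so the new map is the old one composed with $(F,D)\mapsto(F,h(F)Dh'(F)^{-1})$, which preserves the product measure. Also $J$ depends only on the pair $(Q,F)$. So we may use the section $K=K_0e^Y$ near $F_0$, with $Y$ skew with zero diagonal blocks. Write $D=e^\Xi D_0$ with $\Xi$ skew block diagonal, put $Q_0=K_0D_0K_0'^{-1}$ with $K_0'=K'(K_0)$, and write $Q=K_0e^\Omega K_0^{-1}Q_0$ with $\Omega$ skew. Use the entries below the diagonal of $Y,\Xi,\Omega$ as coordinates.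

*Densities.* Let $\kappa_n,\kappa_{Fl},\kappa_H$ be the densities at the origin of the three probability measures in the coordinates $\Omega,Y,\Xi$. They do not depend on the base points, because $Q$ is a two-sided translate of $e^\Omega$, $D$ is a right translate of $e^\Xi$, the flag $K_0e^YH$ is a left translate of $e^YH$, and the measures are invariant. From $\int_{O(n)}f=\int_{Fl_b}\int_Hf(kh)\,dh\,d(kH)$ and the chart $(Y,\Xi)\mapsto e^Ye^\Xi$, whose differential at the origin is $(Y,\Xi)\mapsto Y+\Xi$ (determinant $1$ in our coordinates), we get $\kappa_n=\kappa_{Fl}\kappa_H$. Hence $|\mathrm{Jac}\,\psi_U|$ at $(F_0,D_0)$ is the absolute determinant of the linear map $(Y,\Xi)\mapsto\Omega$ obtained by differentiating.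

*Differential.* Let $Y,\Xi,\Omega$ now denote first-order variations, and $Y'=K_0'^{-1}dK'$. Differentiating $AK=K'T$ and using $AK_0=K_0'T$ gives $TY=Y'T+dT$, so
$$Y'=TYT^{-1}-dT\,T^{-1},$$
where $dT\,T^{-1}$ is upper triangular. Differentiating $Q=KDK'^{-1}$ gives $dQ=K_0(YD_0+\Xi D_0-D_0Y')K_0'^{-1}$, and multiplying by $Q_0^{-1}=K_0'D_0^{-1}K_0^{-1}$,
$$\Omega=K_0^{-1}(dQ)Q_0^{-1}K_0=Y+\Xi-D_0Y'D_0^{-1}.$$
Put $S=D_0T$, a block upper triangular matrix with diagonal blocks $B_i$. Then
$$\Omega=Y+\Xi-SYS^{-1}+D_0\,dT\,T^{-1}D_0^{-1},$$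
and the last term is block upper triangular. Let $[\cdot]_-$ be the strictly block-lower part, and $Y=Y_-+Y_+$ the decomposition into strictly block-lower and strictly block-upper parts. Since $S$ is block upper triangular, $[SY_+S^{-1}]_-=0$. So
$$\Omega_-=L(Y_-):=Y_--[SY_-S^{-1}]_-,$$
while the diagonal blocks of $\Omega$ are $\Xi$ plus a linear function of $Y$. The map $(Y_-,\Xi)\mapsto\Omega$ is thus block triangular, and its determinant is $\det L$ up to sign.

*Computing $\det L$.* For $i>j$, the $(i,j)$ block of $SY_-S^{-1}$ is $\sum_{k\ge i,\,l\le j}S_{ik}Y_{kl}(S^{-1})_{lj}$, where only $k>l$ occurs. The term $(k,l)=(i,j)$ is $B_iY_{ij}B_j^{-1}$, and every other term has $k-l>i-j$. So if the blocks are ordered by $i-j$, the map $L$ is block triangular with diagonal entries $Y_{ij}\mapsto Y_{ij}-B_iY_{ij}B_j^{-1}$. The eigenvalues of $Y_{ij}\mapsto B_iY_{ij}B_j^{-1}$ are $\beta/\alpha$ with $\beta\in\mathrm{spec}B_i$, $\alpha\in\mathrm{spec}B_j$. Hence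
$$\det L=\prod_{j<i}\ \prod_{\alpha\in\mathrm{spec}B_j,\ \beta\in\mathrm{spec}B_i}(1-\beta/\alpha)=J.\qquad\square$$

## 5. Counting eigenlines in dimension three

Here is a natural first use of Lemma 3. An eigenline $\mathbb Ru$ of $QA$ has eigenvalue $\lambda$ with $|\lambda|=\|Au\|$, so one would like to compare $\rho(QA)$ with $\|Au\|$ by counting eigenlines. Take $n=3$, $b=(1,2)$, and $G=g(|B_1|)$ with $g$ bounded Borel, where $B_1=\lambda$ is the scalar on the line and $B_2$ the $2\times2$ block. Then
$$J=1-\frac{\operatorname{tr}B_2}{\lambda}+\frac{\det B_2}{\lambda^2}.$$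
On the right of (4.1), $|\lambda|=r_1$ and $B_2=Q_2A_2$ with $Q_2$ Haar on $O(2)$. The mean of $\operatorname{tr}(Q_2A_2)$ vanishes (replace $Q_2$ by $-Q_2$), and so does the mean of $\det(Q_2A_2)$ (multiply $Q_2$ by a reflection). So
$$E_Q\sum_{\lambda\ \text{real}}\operatorname{sgn}(J)\,g(|\lambda|)=E\,g(\|Au\|).\tag{5.1}$$
This is striking: the real eigenvalue moduli, counted with signs, have exactly the law of $\|Au\|$. The sign of $J$ is that of $\prod_\beta(\lambda-\beta)$ over the other two eigenvalues. It is $+$ if $\lambda$ is the only real eigenvalue; if $\lambda^{(1)}>\lambda^{(2)}>\lambda^{(3)}$ are all real, the signs are $+,-,+$.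

Take $g(s)=\mathbf 1[s\ge1]$ and evaluate the signed sum. If $N=1$, the outside eigenvalue is real and is either the only real one or an extreme one: the sum is $1$. If $N=3$, the sum is $1$ or $1-1+1=1$. If $N=2$ and the outside eigenvalues are a conjugate pair, the sum is $0$; if they are real of the same sign, they are adjacent in the order and the sum is $0$; if they are real of opposite signs, they are $\lambda^{(1)}$ and $\lambda^{(3)}$, and the sum is $2$. So (5.1) says
$$P(\rho(QA)\ge1)-P(\|Au\|\ge1)=P(N=2,\ \text{not of opposite signs})-P(N=2,\ \text{real of opposite signs}).$$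
This is where the argument stops. To obtain (2.2) one would need the right side to be nonnegative, and counting eigenlines says nothing about it. The difficulty is not empty: for $A=\mathrm{diag}(3,\frac1{10},2)$ and $Q$ near $\mathrm{diag}(1,1,-1)$, an event of positive probability, the last case occurs, and the signed count $2$ exceeds $\mathbf 1[\rho\ge1]=1$. Lines cannot see a conjugate pair outside the disk, and they count two real eigenvalues of opposite signs twice.

Keep the flags of type $(1,2)$ but change $G$: let $G=\mathbf 1[|B_1|<1]\,\mathbf 1[\rho(B_2)<1]$. If $N=0$ the signed sum is $1$ or $1-1+1=1$; if $N\ge1$ it is $0$. So it is exactly $\mathbf 1[\rho(QA)<1]$. A two-dimensional step treats a conjugate pair and a pair of real eigenvalues alike, and the signs remove the multiplicity. We now do this in every dimension; the price is that the averages over $O(2)$ then contain the cutoff $\rho(B_2)<1$, and these must be computed.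

## 6. Flags with two-dimensional steps and crossing signs

**Lemma 4.** For $2l$ points on a line, $\sum(-1)^{\#\text{crossings}}=1$, the sum over all perfect matchings. (Arcs $\{x,y\}$ and $\{x',y'\}$ cross if exactly one of $x',y'$ lies between $x$ and $y$.)

*Proof.* For $l=0$ the sum is $1$. If point $1$ is matched to point $j$, the arc $\{1,j\}$ has $j-2$ points under it; those matched among themselves come in pairs, and each other one gives a crossing. So the number of arcs crossing $\{1,j\}$ is congruent to $j-2$ modulo $2$. The remaining $2l-2$ points are matched arbitrarily, and by induction the sum is $\sum_{j=2}^{2l}(-1)^j=1$. For $l=2$: the matchings $12|34$, $13|24$, $14|23$ give $1-1+1$. $\square$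

Write $2^k$ for $2,\dots,2$ ($k$ times).

**Lemma 5.** Let $B$ be an invertible real $n\times n$ matrix with simple spectrum, $N=N(B)$; sums are over $B$-invariant flags $F\in Fl_b$, and $c\ge1$.

(i) If $n=2k$, $b=(2^k)$, $G=\prod_i\mathbf 1[\rho(B_i)<1]$, then $\sum_F\operatorname{sgn}(J)G=k!\,\mathbf 1[N=0]$.

(ii) If $n=2k+1$, $b=(1,2^k)$ with blocks $B_0,B_1,\dots,B_k$, and $G=\mathbf 1[|B_0|<c]\prod_{i\ge1}\mathbf 1[\rho(B_i)<1]$, then $\sum_F\operatorname{sgn}(J)G=k!\,(\mathbf 1[N=0]+\mathbf 1[N=1,|\lambda_1|<c])$.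

(iii) If $n=2k+2$, $b=(1,1,2^k)$ with blocks $B_0,B_0',B_1,\dots,B_k$, and $G=\mathbf 1[1\le|B_0|<c]\,\mathbf 1[|B_0'|<1]\prod_{i\ge1}\mathbf 1[\rho(B_i)<1]$, then $\sum_F\operatorname{sgn}(J)G=k!\,\mathbf 1[N=1,\,1\le|\lambda_1|<c]$.

*Proof.* Since the spectrum is simple, invariant flags of type $b$ correspond bijectively to ordered partitions of the spectrum into conjugation-closed sets of sizes $b_i$. A set of size two is a conjugate pair or consists of two real eigenvalues.

(i) The factor of $J$ for blocks $i<j$ is $\prod(\alpha-\beta)$ divided by $\det(B_i)^2>0$. If one of the two blocks is a conjugate pair, the product is positive: the four factors $\alpha-\beta$ group into conjugate pairs, and none vanishes. If both blocks are real, the sign is $(-1)$ to the number of pairs $(\alpha,\beta)$ with $\alpha<\beta$. This number is $1$ or $3$ if the pairs cross on the line, $2$ if they are nested, and $0$ or $4$ if they are disjoint. So $\operatorname{sgn}J=(-1)^{\#\text{crossings}}$ for the matching of the real eigenvalues. If $N\ge1$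 then $G=0$ for every flag. If $N=0$ then $G=1$ for every flag; conjugate pairs are forced to be blocks, the real eigenvalues (even in number) are matched arbitrarily, each unordered partition comes with $k!$ orders and the same sign, and Lemma 4 gives $k!$.

(ii) Put $\lambda_0=B_0$. The factors involving $\lambda_0$ have the sign of $\prod_\beta(\lambda_0-\beta)$ over the other $2k$ eigenvalues, since $\lambda_0^{2k}>0$; conjugate pairs contribute positively. So $\operatorname{sgn}J=(-1)^{\#\{\text{real }\beta>\lambda_0\}}$ times the crossing sign of the other blocks. The number $p$ of real eigenvalues is odd. If $N=0$, all flags have $G=1$ because $c\ge1$; choosing $\lambda_0$ as the $i$-th largest real eigenvalue and using Lemma 4 for the other $p-1$, we get $k!\sum_{i=1}^p(-1)^{i-1}=k!$. If $N\ge2$, some outside eigenvalue lies in a block of size two, and $G=0$. If $N=1$, $G\ne0$ only if $\lambda_0$ is the outside eigenvalue $\lambda_1$, and then $G=\mathbf 1[|\lambda_1|<c]$. If $\lambda_1>0$, no real eigenvalue is larger; if $\lambda_1<0$,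 all $p-1$ other real ones are larger, an even number. The sign is $+$ in both cases, and the remaining sum is $k!$ by Lemma 4.

(iii) $G\ne0$ forces $N=1$ with $\lambda_0=B_0$ the outside eigenvalue and $1\le|\lambda_0|<c$. Then $\prod_\beta(1-\beta/\lambda_0)>0$ over all other $\beta$: real factors are positive as $|\beta/\lambda_0|<1$, and nonreal ones come in conjugate pairs. The remaining factors of $J$ form the $J$ of the induced flag of type $(1,2^k)$ for the map on the quotient by the $\lambda_0$-eigenline. That map has no outside eigenvalue, so (ii) with $c=1$ gives $k!$. $\square$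

## 7. An integral over $O(2)$

To use Lemma 3 with these $G$, we must average over $O(2)$ the cutoff $\mathbf 1[\rho(B)<1]$ times a symmetric polynomial in the eigenvalues. The polynomials that will occur are the following. For integers $p>q\ge0$ and a $2\times2$ matrix $B$ with eigenvalues $\lambda_1,\lambda_2$ let
$$S_{pq}(B)=\frac{\lambda_1^p\lambda_2^q-\lambda_1^q\lambda_2^p}{\lambda_1-\lambda_2}=\det(B)^q\,h_{p-q-1}(\lambda_1,\lambda_2),$$
where $h_m(x,y)=\sum_{i+j=m}x^iy^j$; the last form makes sense also when $\lambda_1=\lambda_2$. For instance $S_{10}=1$, $S_{20}=\operatorname{tr}B$, $S_{21}=\det B$. Let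
$$\kappa_{pq}(x,y)=\mathbf 1[xy<1]\cdot\begin{cases}\mathbf 1[x<1]&p\text{ odd},\ q\text{ even},\\ \mathbf 1[y\ge1]&p\text{ even},\ q\text{ odd},\\ 0&p\equiv q\pmod 2.\end{cases}$$

**Lemma 6.** For $X\in GL_2(\mathbb R)$, $Q$ Haar on $O(2)$, and $\rho_1,\rho_2$ as in Lemma 1,
$$E_Q\big[\mathbf 1[\rho(QX)<1]\,S_{pq}(QX)\big]=E_u\big[\kappa_{pq}(\rho_1,\rho_2)\,\rho_1^{p-1}\rho_2^q\big].$$

For $p=1$, $q=0$ this is the statement $P(\rho(QX)<1)=P(\rho_1<1,\,|\det X|<1)$ found by hand in (1.1).

**Step 1: trivial cases.** Let $d=|\det X|=\rho_1\rho_2$. If $d\ge1$, the left side vanishes because $\rho(QX)^2\ge d$, and the right side because of $\mathbf 1[xy<1]$. If $p\equiv q$, the right side is $0$; since $S_{pq}(-B)=(-1)^{p+q-1}S_{pq}(B)=-S_{pq}(B)$, the substitution $Q\mapsto-Q$ shows that the left side is $0$. From now on $d<1$ and $p+q$ is odd. Put $m=p-q-1$, an even number $\ge0$.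

**Step 2: the average without cutoff.** We show that $E_Q[S_{pq}(QX)]$ is $E_u[\rho_1^{p-1}\rho_2^q]$ if $q$ is even, and $0$ if $q$ is odd. On the homogeneous polynomials of degree $m$ on $\mathbb R^2$ let $\pi(g)f(x)=f(g^Tx)$. Then $\pi(g)\pi(h)f(x)=f(h^Tg^Tx)=\pi(gh)f(x)$. For diagonal $g$ the monomials are eigenvectors, so $\operatorname{tr}\pi(g)=h_m(\lambda_1,\lambda_2)$; both sides are polynomial in $g$ and invariant under conjugation, so this holds for all $g$ by density of the diagonalizable complex matrices.

The operator $E_Q\pi(Q)$ is $f\mapsto\big(\int_{S^1}f\,d\mu\big)|x|^m$, since $Q^Tx$ is uniform on the circle of radius $|x|$. So $E_Q\pi(QX)=E_Q\pi(Q)\,\pi(X)$ is the rank one operator $f\mapsto\big(\int_{S^1}f(X^Tx)\,d\mu(x)\big)|x|^m$, whose trace is the functional evaluated at the vector $|x|^m$: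
$$E_Q\,h_m(\mathrm{spec}\,QX)=\int_{S^1}|X^Tx|^m\,d\mu=E\|Xu\|^m=E\rho_1^m,$$
as $X$ and $X^T$ have the same singular values. If $q$ is even, $\det(QX)^q=d^q=\rho_1^q\rho_2^q$ is constant; multiply by it and use $m+q=p-1$. If $q$ is odd, $\det(QX)^q=\det(Q)\det(X)^q$, and we get a multiple of $\operatorname{tr}\big(E[\det(Q)\pi(Q)]\,\pi(X)\big)$. The operator $E[\det(Q)\pi(Q)]$ projects onto the space of $f$ with $f(Q^Tx)=\det(Q)f(x)$ for all $Q$. Such an $f$ is invariant under rotations, so $f=c|x|^m$; applying a reflection gives $c=-c$, so $f=0$. The average is $0$.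

**Step 3: the average over $\rho(QX)\ge1$.** Here eigenlines are the right tool. If $\rho(QX)\ge1$, the eigenvalues are real with $|\lambda_1|\ge1>|\lambda_2|$: a conjugate pair would have modulus $\sqrt d<1$, and the product of the moduli is $d<1$. Apply Lemma 3 with $n=2$, $b=(1,1)$ and $G(\lambda,\lambda')=\mathbf 1[|\lambda|\ge1]\,S_{pq}(\lambda,\lambda')$. At most one invariant line has $|\lambda|\ge1$; it exists exactly when $\rho(QX)\ge1$, and there $J=1-\lambda_2/\lambda_1>0$. On the right side $S_{pq}(\lambda,\lambda')(1-\lambda'/\lambda)=(\lambda^p\lambda'^q-\lambda^q\lambda'^p)/\lambda$. Hence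
$$E\big[\mathbf 1[\rho(QX)\ge1]S_{pq}(QX)\big]=E_uE_{\pm,\pm}\big[\mathbf 1[\rho_1\ge1]\,(\lambda^{p-1}\lambda'^q-\lambda^{q-1}\lambda'^p)\big],\qquad\lambda=\pm\rho_1,\ \lambda'=\pm\rho_2,$$
with independent uniform signs. If $p$ is odd and $q$ even, only the first term survives the signs, and we get $E_u[\mathbf 1[\rho_1\ge1]\rho_1^{p-1}\rho_2^q]$. If $p$ is even and $q$ odd, only the second survives, and Lemma 1, applied to a bounded function that agrees with $\mathbf 1[x\ge1]x^qy^p$ on the relevant compact set, gives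
$$-E_u\big[\mathbf 1[\rho_1\ge1]\rho_1^{q-1}\rho_2^p\big]=-E_u\big[\mathbf 1[\rho_2\ge1]\rho_1^{p-1}\rho_2^q\big].$$

**Step 4: subtraction.** For $p$ odd, $q$ even, Step 2 minus Step 3 is $E_u[\mathbf 1[\rho_1<1]\rho_1^{p-1}\rho_2^q]$. For $p$ even, $q$ odd, it is $0+E_u[\mathbf 1[\rho_2\ge1]\rho_1^{p-1}\rho_2^q]$. As $\rho_1\rho_2=d<1$, these are the right sides claimed. $\square$

## 8. Pfaffian formulas for the number of outside eigenvalues

**Definition (the Pfaffians).** For $1\le i<j\le n$ put $k_{ij}=\kappa_{n-i,n-j}(r_i,r_j)$. For $I\subset[n]$ of even size let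
$$\mathrm{Pf}_I=\sum_m\operatorname{sgn}(m)\prod_{\{i<j\}\in m}k_{ij},\qquad\mathrm{Pf}_\emptyset=1,$$
the sum over perfect matchings $m=\{\{i_1<j_1\},\{i_2<j_2\},\dots\}$ of $I$, with $\operatorname{sgn}(m)$ the sign of the arrangement $(i_1,j_1,i_2,j_2,\dots)$ relative to the increasing order of $I$.

The sign does not depend on the order of the pairs, since exchanging two pairs is an even permutation. For example, $\mathrm{Pf}_{[4]}=k_{12}k_{34}-k_{13}k_{24}+k_{14}k_{23}$. If $1\in I$ and $\mathrm{pos}_I(j)$ is the position of $j$ in $I$, then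
$$\mathrm{Pf}_I=\sum_{j\in I\setminus\{1\}}(-1)^{\mathrm{pos}_I(j)}\,k_{1j}\,\mathrm{Pf}_{I\setminus\{1,j\}}:\tag{8.1}$$
if $1$ is matched to $j$, the arrangement may start with $(1,j)$, and moving $j$ back to its place takes $\mathrm{pos}_I(j)-2$ transpositions.

**Proposition 7.** Let $A\in GL_n(\mathbb R)$, $c\ge1$, $N=N(QA)$.

(F1) For $n$ even: $P(N=0)=E_K[\mathrm{Pf}_{[n]}]$.

(F2) For $n$ odd: $P(N=0)+P(N=1,|\lambda_1|<c)=E_K\big[\sum_{i\text{ odd}}\mathbf 1[r_i<c]\,\mathrm{Pf}_{[n]\setminus i}\big]$.

(F3) For $n$ even: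
$$P(N=1,1\le|\lambda_1|<c)=E_K\Big[\sum_{i\text{ odd},\,j\text{ even}}\operatorname{sgn}(j-i)\,\mathbf 1[1\le r_i<c]\,\mathbf 1[r_j<1]\,\mathrm{Pf}_{[n]\setminus\{i,j\}}\Big].$$

*Proof.* Apply Lemma 3 with $b$ and $G$ from Lemma 5 (i), (ii), (iii) respectively. By Step 1 of the proof of Lemma 3 the spectrum is almost surely simple, so by Lemma 5 the left side is $k!$ times the stated probability. It remains to compute $E_{K,Q_i}[GJ]$.

**Step 1: expanding $J$.** The purpose is to write $J$ as a sum of products with one factor for each block. List the eigenvalues of the blocks blockwise as $x_1,\dots,x_n$, and let $m_i$ be the number of positions after block $i$. In $J=\prod_{i<j}\prod(\alpha-\beta)/\alpha$, each $\alpha$ of block $i$ occurs $m_i$ times in the denominator. So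
$$J=\prod_i\det(B_i)^{-m_i}\;\frac{\prod_{a<a'}(x_a-x_{a'})}{\prod_{\text{2-blocks }(a,a+1)}(x_a-x_{a+1})},\qquad\prod_{a<a'}(x_a-x_{a'})=\sum_{w\in S_n}\operatorname{sgn}(w)\prod_ax_a^{n-w(a)},$$
the second formula being the Vandermonde determinant $\det(x_a^{n-s})_{a,s}$. Let $S_b$ be the set of $w\in S_n$ with $w(a)<w(a+1)$ on each 2-block $(a,a+1)$. Group each $w\in S_b$ with the permutations obtained from it by exchanging the two values on some of the 2-blocks; each exchange changes the sign. On a 2-block this produces $x_a^{p}x_{a+1}^{q}-x_a^{q}x_{a+1}^{p}$ with $p=n-w(a)>q=n-w(a+1)\ge0$. Dividing by $x_a-x_{a+1}$,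
$$J=\prod_i\det(B_i)^{-m_i}\sum_{w\in S_b}\operatorname{sgn}(w)\prod_{\text{1-blocks}}x_a^{n-w(a)}\prod_{\text{2-blocks}}S_{n-w(a),\,n-w(a+1)}(B_i).$$
Up to the determinant factors this is a polynomial identity, so it holds also when $x_a=x_{a+1}$.

**Step 2: averaging over the $Q_i$ for fixed $K$.** The blocks $B_i=Q_iA_i$ are independent given $K$, so each factor can be averaged separately. A 1-block at position $a$ is $\pm r_a$ with a random sign, and $m_i=n-a$. With its cutoff $g_a(|x_a|)$ from $G$, its factor is $g_a(r_a)x_a^{(n-w(a))-(n-a)}=g_a(r_a)x_a^{a-w(a)}$, with average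
$$g_a(r_a)\,r_a^{a-w(a)}\,\mathbf 1[w(a)\equiv a\bmod2].$$
For a 2-block at $(a,a+1)$ we have $m_i=n-a-1$, which is even because all later blocks have size two. So $\det(B_i)^{-m_i}=(r_ar_{a+1})^{-m_i}$. With $p=n-w(a)$ and $q=n-w(a+1)$, Lemma 6 gives the average
$$(r_ar_{a+1})^{-m_i}\,E_u\big[\kappa_{pq}(\rho_1,\rho_2)\,\rho_1^{p-1}\rho_2^q\big],\qquad X=A_i(K).\tag{8.2}$$

**Step 3: absorbing the circle averages into the Haar frame.** The purpose is to replace the auxiliary $\rho_1,\rho_2$ by flag radii. Write the Haar frame of Step 2 as $K_0$, and let $h$ be Haar on $H$, independent of $K_0$; then $K=K_0h$ is Haar. By (4.2), the diagonal blocks of $T(K_0h)$ come from Gram–Schmidt applied to $A_i(K_0)h_i$. So for a 2-block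
$$r_a(K_0h)=\|A_i(K_0)h_ie_1\|,\qquad r_a(K_0h)\,r_{a+1}(K_0h)=|\det A_i(K_0)|,$$
and the radii of 1-blocks do not change. Given $K_0$, the $h_ie_1$ are independent and uniform on circles. Hence the pairs $(r_a,r_{a+1})(K_0h)$ are independent with the laws of $(\rho_1,\rho_2)$ for $X=A_i(K_0)$. The product over 2-blocks of the expressions (8.2) is therefore the conditional expectation, given $K_0$, of the product of
$$\kappa_{pq}(r_a,r_{a+1})\,r_a^{p-1-m_i}\,r_{a+1}^{q-m_i}=\kappa_{pq}(r_a,r_{a+1})\,r_a^{a-w(a)}\,r_{a+1}^{a+1-w(a+1)}$$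
evaluated at $K_0h$; here $p-1-m_i=n-w(a)-1-(n-a-1)=a-w(a)$ and $q-m_i=a+1-w(a+1)$. Altogether,
$$E[GJ]=\sum_{w\in S_b}\operatorname{sgn}(w)\,E_K\Big[\prod_{\text{1-blocks}}g_a(r_a)\mathbf 1[w(a)\equiv a]\prod_{\text{2-blocks}}\kappa_{n-w(a),n-w(a+1)}(r_a,r_{a+1})\ \prod_{a=1}^nr_a^{a-w(a)}\Big].$$

**Step 4: the exchange symmetry.** The monomial $\prod_ar_a^{a-w(a)}$ is exactly the one that Lemma 2 removes. That lemma gives
$$E[GJ]=\sum_{w\in S_b}\operatorname{sgn}(w)\,E_K\Big[\prod_{\text{1-blocks}}g_a(r_{w(a)})\mathbf 1[w(a)\equiv a]\prod_{\text{2-blocks}}k_{w(a),w(a+1)}\Big].$$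

**Step 5: reading off the signs.** An element $w\in S_b$ is a choice of the values on the 1-blocks and an ordered perfect matching of the remaining indices. Each matching occurs $k!$ times with the same sign. For $b=(2^k)$ this is $k!\,E\,\mathrm{Pf}_{[n]}$, which gives (F1). For $b=(1,2^k)$, $w(1)=i$ must be odd and $g_1(r_i)=\mathbf 1[r_i<c]$. Moving $i$ to the front of the increasing order gives the sign $(-1)^{i-1}=+1$, and (F2) follows. For $b=(1,1,2^k)$, $w(1)=i$ is odd with $g_1(r_i)=\mathbf 1[1\le r_i<c]$, and $w(2)=j$ is even with $g_2(r_j)=\mathbf 1[r_j<1]$. Moving $i$ to the front gives $+1$. Then $j$ has position $j$ in $[n]\setminus i$ if $j<i$, and $j-1$ if $j>i$; moving it to the front of $[n]\setminus i$ gives $(-1)^{j-1}=-1$ or $(-1)^{j-2}=+1$ respectively, that is, $\operatorname{sgn}(j-i)$. This is (F3). $\square$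

**Dimensions two and three.** For $n=2$, (F1) says $P(\rho(QA)<1)=E\,k_{12}=P(r_1<1,\ r_1r_2<1)$, which is (1.1) again. For $n=3$ and $c=1$ the second probability in (F2) vanishes. We have $k_{23}=\kappa_{1,0}(r_2,r_3)=\mathbf 1[r_2r_3<1]\mathbf 1[r_2<1]$ and $k_{12}=\kappa_{2,1}(r_1,r_2)=\mathbf 1[r_1r_2<1]\mathbf 1[r_2\ge1]$, so
$$P(\rho(QA)<1)=P(r_1<1,\ r_2<1,\ r_2r_3<1)+P(r_3<1,\ r_2\ge1,\ r_1r_2<1).$$
The two events are disjoint, and each forces $r_1<1$. So the obstacle of Section 5 is gone: $P(\rho(QA)<1)\le P(\|Au\|<1)$ for $n=3$. In higher dimension terms with negative sign appear. For $n=5$ and $i=3$, for instance, (F2) contains $-\mathbf 1[r_3<c]\,k_{14}k_{25}$ with $k_{14}=\kappa_{4,1}(r_1,r_4)$ and $k_{25}=\kappa_{3,0}(r_2,r_5)$, neither of which is the zero function. So one cannot bound term by term. Instead we expand along index $1$ and recognize what is left as a probability in dimension $n-1$.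

## 9. Expanding along the first radius: proof of Theorem B

Let $n\ge2$. Condition on $k_1=u$, so that $r_1=\|Au\|$, and write $c=1/r_1$. By Section 3, $r_i'=r_{i+1}$, $1\le i\le n-1$, are the flag radii of $A'_u$ for a Haar frame. Let $k'_{ij}$ be the quantities of Section 8 in dimension $n-1$ formed from the $r'_i$. Since $(n-1)-i=n-(i+1)$,
$$k'_{ij}=\kappa_{n-1-i,\,n-1-j}(r_i',r_j')=\kappa_{n-(i+1),\,n-(j+1)}(r_{i+1},r_{j+1})=k_{i+1,j+1}.$$
So Pfaffians that do not involve index $1$ are, after shifting indices by one, Pfaffians for $A'_u$, and Proposition 7 may be applied to $A'_u$ under the conditioning, where $c$ is a constant.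

**Step 1: $n$ even.** By (F1), $P(\rho(QA)<1)=E\,\mathrm{Pf}_{[n]}$. Expand by (8.1). In $k_{1j}=\kappa_{n-1,n-j}(r_1,r_j)$ the first exponent $n-1$ is odd, so $k_{1j}\ne0$ only if $n-j$ is even, that is, $j$ even. Then the sign is $(-1)^j=+1$ and
$$k_{1j}=\mathbf 1[r_1r_j<1]\,\mathbf 1[r_1<1]=\mathbf 1[r_1<1]\,\mathbf 1[r_j<c].$$
Hence
$$\mathrm{Pf}_{[n]}=\mathbf 1[r_1<1]\sum_{j\text{ even}}\mathbf 1[r_j<c]\,\mathrm{Pf}_{[n]\setminus\{1,j\}}.$$
On $\{r_1<1\}$ we have $c>1$. With $i=j-1$ odd, the sum is $\sum_{i\text{ odd}}\mathbf 1[r_i'<c]\,\mathrm{Pf}'_{[n-1]\setminus i}$, and by (F2) in the odd dimension $n-1$ its conditional expectation is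
$$P_{Q'}(N(Q'A'_u)=0)+P_{Q'}(N(Q'A'_u)=1,\ |\lambda_1|<c).$$
This is (2.1) for even $n$.

**Step 2: $n$ odd.** By (F2) with $c$ replaced by $1$, where the second probability is $0$,
$$P(\rho(QA)<1)=E\sum_{i\text{ odd}}\mathbf 1[r_i<1]\,\mathrm{Pf}_{[n]\setminus i}.$$
The term $i=1$ is $\mathbf 1[r_1<1]\,\mathrm{Pf}_{\{2,\dots,n\}}$. For $i\ge3$ expand $\mathrm{Pf}_{[n]\setminus i}$ along index $1$. Now $n-1$ is even, so $k_{1j}\ne0$ only if $n-j$ is odd, that is, $j$ even, and then
$$k_{1j}=\mathbf 1[r_1r_j<1]\,\mathbf 1[r_j\ge1]=\mathbf 1[r_1<1]\,\mathbf 1[1\le r_j<c]:$$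
if $r_j\ge1$ and $r_1r_j<1$, then $r_1<1$. This is how the factor $\mathbf 1[r_1<1]$ appears in every term. The position of $j$ in $[n]\setminus i$ is $j$ if $j<i$ and $j-1$ if $j>i$, so the sign in (8.1) is $+1$ or $-1$ respectively, that is, $\operatorname{sgn}(i-j)$. In total
$$\sum_{i\text{ odd}}\mathbf 1[r_i<1]\,\mathrm{Pf}_{[n]\setminus i}=\mathbf 1[r_1<1]\Big\{\mathrm{Pf}_{\{2,\dots,n\}}+\sum_{\substack{j\text{ even}\\ i\ge3\text{ odd}}}\operatorname{sgn}(i-j)\,\mathbf 1[1\le r_j<c]\,\mathbf 1[r_i<1]\,\mathrm{Pf}_{[n]\setminus\{1,i,j\}}\Big\}.$$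
In dimension $n-1$, which is even, the shifted indices are $j-1$ (odd, carrying the cutoff $1\le r'_{j-1}<c$) and $i-1$ (even, carrying $r'_{i-1}<1$), with sign $\operatorname{sgn}((i-1)-(j-1))$. This is precisely (F3). By (F1) and (F3), on $\{r_1<1\}$ the conditional expectation of $\{\cdot\}$ is
$$P_{Q'}(N(Q'A'_u)=0)+P_{Q'}(N(Q'A'_u)=1,\ 1\le|\lambda_1|<c).$$
This is (2.1) for odd $n$. The inequality (2.2) was derived from (2.1) in Section 2. $\square$

With this, Theorem A is proved as well.

## 10. The determinant bound and the equality cases: proof of Theorem C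

**Step 1: inserting the determinant.** The purpose is the inequality with the maximum. Always $\rho(QM)\ge|\det M|^{1/n}$, so $P(\rho(QM)<t)=0$ for $t\le|\det M|^{1/n}$. Together with (2.2) this gives, for all $t>0$,
$$P(\rho(QM)<t)\le P\big(\max(\|Mu\|,|\det M|^{1/n})<t\big).$$
Both $\rho(QM)$ and the maximum lie in $[0,\sigma]$, where $\sigma$ is the operator norm of $M$, so (2.3) yields the first inequality of Theorem C. The second is clear.

**Step 2: equality of the first two terms for $n=2$.** For invertible $A$, $A'_u$ is the scalar $\pm r_2$ with $r_2=|\det A|/r_1$. On $\{r_1<1\}$ the inner event in (2.1) is $r_2<1$ or $1\le r_2<1/r_1$, that is, $r_2<1/r_1$. So $P(\rho(QA)<1)=P(r_1<1,\ |\det A|<1)$, and by scaling $\rho(QA)$ has the law of $\max(\|Au\|,|\det A|^{1/2})$, as in (1.1). If $M\ne0$ is singular, it has rank one and $\det M=0$, and $\rho(QM)$ has the law of $\|Mu\|$ by Section 1.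

It remains to decide when (2.4) is an equality for a given $M\ne0$.

**Step 3: two cases of equality.** If $M=sO$ with $O$ orthogonal and $s\ne0$, both sides of (2.4) are $\ln|s|$. If $M$ has rank one, $\rho(QM)$ and $\|Mu\|$ have the same law by Section 1.

**Step 4: invertible matrices that are not multiples of orthogonal ones.** Here the inequality is strict because of the determinant. The singular values of such an $M$ are not all equal, so the smallest, $\sigma_n$, is less than their geometric mean $|\det M|^{1/n}$. For $\sigma_n<t<|\det M|^{1/n}$ we have $P(\rho(QM)<t)=0$, while $P(\|Mu\|<t)>0$, as $\{\|Mu\|<t\}$ is a nonempty open subset of the sphere. By (2.2) and (2.3),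
$$E\ln\rho(QM)-E\ln\|Mu\|=\int_0^\sigma\big(P(\|Mu\|<t)-P(\rho(QM)<t)\big)\frac{dt}t>0 ,$$
where all terms are finite, by (2.4) and the finiteness of $E\ln\|Mu\|$.

**Step 5: rank $m$ with $2\le m\le n-1$, reduction to a corner.** The purpose is to apply (2.4) in dimension $m$. Write $M=U\hat DV^T$ with $U,V\in O(n)$, $\hat D=\mathrm{diag}(D,0)$ and $D$ an invertible diagonal $m\times m$ matrix. Then $\rho(QM)=\rho(V^TQU\hat D)$. The matrix $V^TQU$ is Haar; let $\mathsf T$ be its upper-left $m\times m$ corner. As $V^TQU\hat D$ is block lower triangular with diagonal blocks $\mathsf TD$ and $0$, we have $\rho(QM)=\rho(\mathsf TD)$. The corner is almost surely invertible: its determinant is a real-analytic function on $O(n)$ that is nonzero at $I$ and at $\mathrm{diag}(1,\dots,1,-1)$, hence not identically zero on either component. The law of $\mathsf T$ is invariant under left and right multiplication by $O(m)$, since we may multiply $V^TQU$ by $\mathrm{diag}(k,I)$ on either side.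

By left invariance and then (2.4) in dimension $m\ge2$, applied to $\mathsf TD$ for almost every $\mathsf T$,
$$E\ln\rho(QM)=E_{\mathsf T}E_{k\in O(m)}\ln\rho(k\mathsf TD)\ \ge\ E_{\mathsf T}E_{x\in S^{m-1}}\ln\|\mathsf TDx\|.\tag{10.1}$$
(The logarithms are bounded above, so Tonelli applies.) For fixed $x$ write $Dx=\|Dx\|\,ke_1$ with $k\in O(m)$; by right invariance $\mathsf Tk$ has the law of $\mathsf T$. So the right side equals $E\ln\|\mathsf Te_1\|+E_{x\in S^{m-1}}\ln\|Dx\|$. Now $\mathsf Te_1$ is distributed as the vector $u_{(m)}$ of the first $m$ coordinates of a uniform $u\in S^{n-1}$, and the norm of $u_{(m)}$ is independent of its direction, which is uniform on $S^{m-1}$. Hence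
$$E\ln\|\mathsf Te_1\|+E_x\ln\|Dx\|=E\ln\|Du_{(m)}\|=E_{u\in S^{n-1}}\ln\|\hat Du\|=E_{u\in S^{n-1}}\ln\|Mu\|,$$
which is finite.

**Step 6: rank $m$ with $2\le m\le n-1$, strictness.** Suppose (2.4) were an equality for $M$. Then (10.1) is an equality with finite value, so for almost every $\mathsf T$ the inequality (2.4) in dimension $m$ is an equality for the invertible matrix $\mathsf TD$. By Step 4, $\mathsf TD$ is almost surely a multiple of an orthogonal matrix. By right invariance and Fubini, for almost every $\mathsf T$ the matrix $\mathsf TkD$ is a multiple of an orthogonal matrix for almost every $k\in O(m)$. Fix such an invertible $\mathsf T$. Then $\mathsf TkDD^Tk^T\mathsf T^T=sI$ with some $s=s(k)$, that is,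
$$kDD^Tk^T=s\,(\mathsf T^T\mathsf T)^{-1}\qquad\text{for a.e. }k.$$
The trace of the left side does not depend on $k$, so $s$ does not either. So $kDD^Tk^T$ is constant for almost every $k$, hence for all $k$ by continuity, and taking $k=I$ we get $kDD^Tk^T=DD^T$ for all $k\in O(m)$. So $DD^T$ is scalar, $D$ is a multiple of an orthogonal matrix, and therefore $\mathsf T$ is almost surely a multiple of an orthogonal matrix. But the rotation by $\theta\in(0,\pi/2)$ in the plane of $e_m,e_{m+1}$ has corner $\mathrm{diag}(1,\dots,1,\cos\theta)$, which for $m\ge2$ is not a multiple of an orthogonal matrix. Not being such a multiple is an open condition, so it holds on a nonempty open set of Haar matrices, which has positive measure. This is a contradiction, and (2.4) is strict.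

**Step 7: equality of the integrals.** By Section 2,
$$\Lambda(\nu)-R(\nu)=\int\big(E_Q\ln\rho(QM)-E_u\ln\|Mu\|\big)\,d\nu(M),$$
with a nonnegative integrand and $\nu(\{0\})=0$. It vanishes if and only if (2.4) is an equality for $\nu$-almost every $M$. By Steps 3, 4 and 6 this means that $\nu$-almost every $M$ has rank one or is a nonzero multiple of an orthogonal matrix. $\square$
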